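\title{High-dimensional balls and the sharp exponent in the R\'enyi entropy power inequality}

\begin{abstract}
For $p>1$ and independent random vectors $X,Y$ in $\mathbb{R}^d$, the $p$-R\'enyi entropies satisfy $e^{\alpha h_p(X+Y)/d}\ge e^{\alpha h_p(X)/d}+e^{\alpha h_p(Y)/d}$ with an explicit exponent $\alpha=\alpha_p$ that does not depend on $d$. We show that for every $p>1$ no smaller exponent works in all dimensions: two independent uniform vectors on the same Euclidean ball are extremal in the limit $d\to\infty$. More generally, we determine the infimum over all dimensions of the R\'enyi entropy power of a sum of $n$ independent vectors with prescribed entropy powers. The infimum is approached by uniform vectors on balls and is never attained.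
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{R\'enyi entropy and the exponent $\alpha_p$}

Let $X$ be a random vector in $\mathbb{R}^d$ with density $f$ with respect to Lebesgue measure. For $p\in(0,1)\cup(1,\infty)$ the $p$-R\'enyi entropy of $X$ is
\[
h_p(X)=\frac{1}{1-p}\log\int_{\mathbb{R}^d}f(x)^p\,dx,
\]
with the limiting cases $h_0(X)=\log|\operatorname{supp}(f)|$, $h_1(X)=-\int f\log f$ (Shannon entropy) and $h_\infty(X)=-\log\|f\|_\infty$. Logarithms are natural, and $|\cdot|$ denotes the Lebesgue measure of a set or the Euclidean norm of a vector. The number $e^{h_p(X)}$ is an effective volume of the region occupied by $X$: if $X$ is uniform on a set $D$, then $h_p(X)=\log|D|$ for every $p$. A change of variables shows that $h_p$ is invariant under translations and that $h_p(sX)=h_p(X)+d\log s$ for $s>0$, so the \emph{entropy power}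
\[
N_p(X)=e^{2h_p(X)/d}
\]
scales like a variance.

Throughout, $p>1$ is fixed. We write $q'=q/(q-1)$ for the conjugate of an exponent $q>1$ and $m=p'$ for the conjugate of $p$. Then
\begin{equation}\label{eq:norm}
h_p(X)=-m\log\|f\|_p ,
\end{equation}
so $h_p(X)$ is finite exactly when $f\in L^p(\mathbb{R}^d)$. If $X,Y$ are independent with densities $f,g$, then $X+Y$ has density $f*g$ and $\|f*g\|_p\le\|f\|_p\|g\|_1=\|f\|_p$. Thus $h_p(X+Y)$ is finite as soon as $h_p(X)$ is, and $h_p(X+Y)\ge h_p(X)$: adding an independent vector increases the entropy. To measure by how much, call $\alpha>0$ a \emph{valid exponent in dimension $d$} if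
\begin{equation}\label{eq:epi}
e^{\frac{\alpha}{d}h_p(X+Y)}\ge e^{\frac{\alpha}{d}h_p(X)}+e^{\frac{\alpha}{d}h_p(Y)}
\end{equation}
for all independent $X,Y$ in $\mathbb{R}^d$ such that $X$, $Y$ and $X+Y$ have finite $p$-R\'enyi entropies. Smaller exponents give stronger statements: if $a^\alpha+b^\alpha\le1$ with $a,b>0$, then $a,b<1$ and so $a^\beta+b^\beta\le1$ for every $\beta>\alpha$.

\begin{theorem}[Bobkov--Marsiglietti \cite{BM}, Li \cite{Li}]\label{thm:known}
For every $p>1$ the exponent
\[
\alpha_p=2\left[1+\frac{1}{\log 2}\left(\frac{p+1}{p-1}\log\frac{p+1}{2p}+\frac{1}{p-1}\log p\right)\right]^{-1}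
\]
is valid in every dimension $d\ge1$.
\end{theorem}

Whether this is sharp is asked in \cite{slides}. The question we answer is: \emph{for which $p>1$ is $\alpha_p$ the smallest exponent that is valid in all dimensions?}

It is convenient to work with $L_p=\log 2/\alpha_p$. By the definition of $\alpha_p$,
\begin{equation}\label{eq:L}
2(p-1)L_p=(p-1)\log2+(p+1)\log\frac{p+1}{2p}+\log p=g(p),
\end{equation}
where $g(p)=(p+1)\log(p+1)-p\log p-2\log2$. Here $g(1)=0$, and $g'(p)=\log\frac{p+1}{p}$ is positive and strictly decreasing with $g'(1)=\log 2$. Hence $g(p)/(p-1)$ is positive and decreases strictly from $\log2$, that is, $0<L_p<\frac12\log2$, and $\alpha_p$ increases from the limit $2$ at $p=1$. Since $g(p)=\log p+O(1)$ as $p\to\infty$, we have $\alpha_p\sim 2(p-1)/\log_2p$.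

\subsection*{Test cases}

If $X,Y$ are independent and identically distributed, \eqref{eq:epi} reads
\begin{equation}\label{eq:iid}
\alpha\,\ell\ge\log2,\qquad \ell=\frac{h_p(X+Y)-h_p(X)}{d}.
\end{equation}
Theorem~\ref{thm:known} gives $\ell\ge L_p$, and pairs with $\ell$ arbitrarily close to $L_p$ would prove sharpness.

\emph{Gaussians.} If $X,Y$ are centered Gaussian, then $X+Y$ has the law of $\sqrt2X$, so $\ell=\frac12\log2$. This forces only $\alpha\ge2$, while $\alpha_p>2$.

\emph{Intervals and cubes.} If $X,Y$ are uniform on $[-\frac12,\frac12]$, then $h_p(X)=0$ and $X+Y$ has density $\max(1-|x|,0)$, whose $p$-th power has integral $2/(p+1)$. So $\ell=\frac{1}{p-1}\log\frac{p+1}2$. On the cube $[-\frac12,\frac12]^d$ all densities are products, all entropies are multiplied by $d$, and $\ell$ does not change. The exponent forced by cubes is $(p-1)\log 2/\log\frac{p+1}{2}$, asymptotically half of $\alpha_p$ for large $p$. At $p=3$ Gaussians and cubes both force $\alpha\geq 2$, whereas \eqref{eq:L} gives $\alpha_3=4\log2/(3\log\frac43)>3$.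

\emph{The order $\infty$.} If $X,Y$ are uniform on a centered ball $D$, the density of $X+Y$ is continuous, bounded by $1/|D|$, and equal to $1/|D|$ at the origin. So $h_\infty(X+Y)=h_\infty(X)$, and for the order $\infty$ no exponent is valid, in agreement with $\alpha_p\to\infty$.

For finite $p$ these examples stay away from $\alpha_p$. There is also a structural reason to doubt sharpness. The lower bound for $h_p(X+Y)$ in Section~\ref{sec:young} is a chain of two inequalities; the first is an equality only for Gaussian densities, the second only for uniform ones. One would therefore guess that $\alpha_p$ can be lowered. The guess is wrong for every $p>1$. The chain is indeed always strict, but \eqref{eq:epi} sees only $h_p/d$, and for uniform vectors on balls the loss turns out to be $o(d)$.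

\subsection*{Results}

\begin{theorem}\label{thm:ball}
Let $p>1$, $d\ge3$, and let $X,Y$ be independent and uniform on the unit ball $B\subset\mathbb{R}^d$. Then
\[
h_p(X+Y)-h_p(X)\le d\,\frac{\log2}{\alpha_p}+\Delta_d,\qquad \Delta_d=m\log(6d)+\frac{p-1}{2}.
\]
Consequently, if $\alpha$ is a valid exponent in dimension $d$, then
\[
\alpha\ge\frac{\log2}{\frac{\log2}{\alpha_p}+\frac{\Delta_d}{d}}=\alpha_p-O\!\left(\frac{\log d}{d}\right).
\]
So for every $p>1$ and every $\alpha<\alpha_p$ inequality \eqref{eq:epi} fails in all sufficiently large dimensions. Together with Theorem~\ref{thm:known}, $\alpha_p$ is the smallest exponent valid in all dimensions, for every $p>1$.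
\end{theorem}

The set of $p$ in the question is therefore all of $(1,\infty)$, and sharpness holds already among identically distributed, radial, log-concave vectors.

Balls are extremal in a stronger sense: they give the exact dimension-free bound for any number of summands and any entropy powers. Let $n\ge2$. Call an $n\times n$ matrix $R$ \emph{admissible} if it is symmetric, positive definite and has unit diagonal. For $a_1,\dots,a_n>0$ put
\[
\Psi_p(a_1,\dots,a_n)=\inf_{R\ \text{admissible}}\ \frac{\sum_{i,j}R_{ij}\sqrt{a_ia_j}}{(\det R)^{m}} .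
\]
For $n=2$, writing $R_{12}=-u$, this is the infimum of $(a_1+a_2-2u\sqrt{a_1a_2})/(1-u^2)^m$ over $-1<u<1$. On the simplex $\{\lambda\in\mathbb{R}^n:\lambda_i\ge0,\ \sum_i\lambda_i=1\}$ define, with $0\log0=0$,
\[
F(\lambda)=\sum_{i=1}^n\left[-\lambda_i\log\lambda_i+(m-\lambda_i)\log\frac{m-\lambda_i}{m}\right]-(m-1)\log\frac{m-1}{m}.
\]

\begin{theorem}\label{thm:psi}
Let $p>1$ and $n\ge2$.
\begin{enumerate}
\item[(a)] If $X_1,\dots,X_n$ are independent in $\mathbb{R}^d$ with finite $h_p(X_i)$, then
\[
N_p(X_1+\dots+X_n)>\Psi_p\bigl(N_p(X_1),\dots,N_p(X_n)\bigr).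
\]
\item[(b)] For all $a_1,\dots,a_n>0$, if the $X_i$ are independent and uniform on balls of volume $a_i^{d/2}$ in $\mathbb{R}^d$ (so that $N_p(X_i)=a_i$), then $N_p(X_1+\dots+X_n)\to\Psi_p(a_1,\dots,a_n)$ as $d\to\infty$.
\item[(c)] The infimum defining $\Psi_p$ is attained, and
\[
\log\Psi_p(a_1,\dots,a_n)=\max_\lambda\Bigl[\sum_i\lambda_i\log a_i+F(\lambda)\Bigr],
\]
the maximum being taken over the simplex.
\end{enumerate}
Hence $\Psi_p(a_1,\dots,a_n)$ is exactly the infimum, over all $d$, of $N_p(X_1+\dots+X_n)$ given $N_p(X_i)=a_i$, and this infimum is never attained.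
\end{theorem}

\begin{corollary}\label{cor:strict}
For every $p>1$, $d\ge1$ and independent $X,Y$ in $\mathbb{R}^d$ such that $X$, $Y$, $X+Y$ have finite $p$-R\'enyi entropies, inequality \eqref{eq:epi} with $\alpha=\alpha_p$ is strict.
\end{corollary}

\begin{corollary}\label{cor:linear}
For every $p>1$ and $n\ge2$, the largest constant $c$ such that $N_p(X_1+\dots+X_n)\ge c\sum_iN_p(X_i)$ for all $d$ and all independent $X_i$ in $\mathbb{R}^d$ with finite $h_p(X_i)$ is
\[
c_{p,n}=p^{\frac1{p-1}}\left(1-\frac1{nm}\right)^{nm-1},\qquad\text{and}\qquad \inf_nc_{p,n}=\lim_{n\to\infty}c_{p,n}=\frac1e\,p^{\frac1{p-1}} .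
\]
\end{corollary}

Theorem~\ref{thm:ball} is proved in Section~\ref{sec:two} by elementary means. Theorem~\ref{thm:psi} does not use Theorem~\ref{thm:known}. It comes from a family of lower bounds indexed by $\lambda$ (Section~\ref{sec:young}), a family of upper bounds for balls indexed by $R$ (Section~\ref{sec:balls}), and an identity showing that the two families meet (Section~\ref{sec:match}).

\section{Two equal balls}\label{sec:two}

We need an upper bound for the entropy of a sum whose density has no convenient closed form. The following lemma replaces the density by a single probability.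

\begin{lemma}\label{lem:holder}
Let $S$ have density $f\in L^p(\mathbb{R}^d)$ and let $D$ be measurable with $0<|D|<\infty$ and $P(S\in D)>0$. Then
\[
h_p(S)\le\log|D|+m\log\frac{1}{P(S\in D)} .
\]
\end{lemma}

\begin{proof}
By H\"older's inequality, $P(S\in D)=\int_Df\le\|f\|_p\,|D|^{1/m}$. Take logarithms, multiply by $m$, and use \eqref{eq:norm}.
\end{proof}

The lemma offers a trade: a smaller set $D$ lowers the first term and raises the second. The price $m$ of an unlikely event is finite because $p>1$, and it tends to infinity as $p\downarrow1$.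

\subsection*{The computation to leading order}

Let $X,Y$ be independent and uniform on the unit ball $B$, and let $t$ be the cosine of the angle between them, so that
\[
|X+Y|^2=|X|^2+|Y|^2+2|X||Y|\,t .
\]
In high dimension $|X|$ and $|Y|$ are close to $1$, and for fixed $u\in[0,1)$ the event $t\le-u$ has probability $(1-u^2)^{d/2}$ up to a factor polynomial in $d$; both facts are made precise in the proof below. On this event $X+Y$ lies, nearly, in the ball $D$ of radius $\sqrt{2(1-u)}$, whose volume is $(2(1-u))^{d/2}|B|$. Lemma~\ref{lem:holder} then suggests $\ell\le\psi(u)+o(1)$, with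
\[
\psi(u)=\tfrac12\log\bigl(2(1-u)\bigr)-\tfrac m2\log(1-u^2).
\]
The choice $u=0$, where $X$ and $Y$ are nearly orthogonal, gives the Gaussian value $\frac12\log2$. But the gain in volume is of first order in $u$ and the cost in probability is of second order, so a small obtuse tilt always improves the bound. Precisely,
\[
\psi'(u)=-\frac1{2(1-u)}+\frac{mu}{1-u^2}=\frac{(2m-1)u-1}{2(1-u^2)},
\]
and $\psi$ is minimal at $u=\frac1{2m-1}=\frac{p-1}{p+1}$. For $p=2$ we have $m=2$, $u=\frac13$, and
\[
2\psi(\tfrac13)=\log\tfrac43-2\log\tfrac89=\log\tfrac{27}{16}=3\log3-4\log2=g(2)=2L_2 .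
\]
The upper bound for balls meets the lower bound of Theorem~\ref{thm:known}. The same happens for every $p$. With $u=\frac{p-1}{p+1}$,
\begin{equation}\label{eq:u}
2(1-u)=\frac4{p+1},\qquad 1-u^2=\frac{4p}{(p+1)^2},\qquad \frac{2u}{1-u}=p-1,
\end{equation}
and, since $(p-1)m=p$,
\begin{align*}
2(p-1)\psi(u)&=(p-1)\bigl(2\log2-\log(p+1)\bigr)-p\bigl(2\log2+\log p-2\log(p+1)\bigr)\\
&=(p+1)\log(p+1)-p\log p-2\log2=g(p).
\end{align*}
By \eqref{eq:L},
\begin{equation}\label{eq:psiL}
\psi\Bigl(\frac{p-1}{p+1}\Bigr)=L_p .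
\end{equation}

\subsection*{The proof with explicit errors}

\begin{proof}[Proof of Theorem~\ref{thm:ball}]
The densities of $X$, $Y$ and $X+Y$ are bounded with compact support, so all entropies are finite, and $h_p(X)=h_p(Y)=\log|B|$. Fix $u=\frac{p-1}{p+1}\in(0,1)$. In polar coordinates the uniform law on $B$ is a product: $|X|$ and $X/|X|$ are independent, $P(|X|\le s)=s^d$ for $0\le s\le1$, and $X/|X|$ is uniform on the sphere. The cosine $t=\langle X/|X|,Y/|Y|\rangle$ depends only on the directions, so $|X|$, $|Y|$ and $t$ are independent.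

\emph{Radii.} $P(|X|\ge1-\frac1d)=1-(1-\frac1d)^d\ge1-e^{-1}$, and the same holds for $Y$.

\emph{Angle.} By rotation invariance, $t$ has the law of the first coordinate of a uniform point on the sphere. The slice of the sphere at height $t$ is a $(d-2)$-dimensional sphere of radius $\sqrt{1-t^2}$, and the arc length along a meridian is $dt/\sqrt{1-t^2}$. So $t$ has density $Z^{-1}(1-t^2)^{(d-3)/2}$ on $(-1,1)$, where $Z=\int_{-1}^1(1-t^2)^{(d-3)/2}\,dt$. For $d\ge3$ the integrand is at most $1$, so $Z\le2$; this is the only use of the hypothesis $d\ge3$. By symmetry of the density,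
\[
P(t\le-u)\ge\frac12\int_u^1t\,(1-t^2)^{\frac{d-3}2}\,dt=\frac{(1-u^2)^{(d-1)/2}}{2(d-1)}\ge\frac{(1-u^2)^{d/2}}{2d}.
\]

\emph{The set $D$.} If $|X|,|Y|\in[1-\frac1d,1]$ and $t\le-u$, then, by \eqref{eq:u},
\[
|X+Y|^2\le2-2u\Bigl(1-\frac1d\Bigr)^2\le2(1-u)+\frac{4u}d=2(1-u)\Bigl(1+\frac{p-1}d\Bigr)=:s_d^2 .
\]
Let $D=s_dB$. By independence and $(1-e^{-1})^2>(0.6)^2>\frac13$, and by $1+x\le e^x$,
\[
P(X+Y\in D)\ge\frac{(1-u^2)^{d/2}}{6d},\qquad |D|=s_d^d\,|B|\le|B|\,\bigl(2(1-u)\bigr)^{d/2}e^{(p-1)/2}.
\]
Lemma~\ref{lem:holder} and \eqref{eq:psiL} give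
\[
h_p(X+Y)\le\log|B|+d\,\psi(u)+\frac{p-1}2+m\log(6d)=h_p(X)+dL_p+\Delta_d .
\]

If $\alpha$ is valid in dimension $d$, then \eqref{eq:iid} for this pair gives $\alpha(L_p+\Delta_d/d)\ge\log2$. Moreover
\[
0\le\alpha_p-\frac{\log2}{L_p+\Delta_d/d}=\frac{\log 2\cdot\Delta_d/d}{L_p(L_p+\Delta_d/d)}\le\frac{\log2}{L_p^2}\cdot\frac{\Delta_d}d=O\Bigl(\frac{\log d}d\Bigr),
\]
with a constant depending only on $p$. So any $\alpha<\alpha_p$ fails for all large $d$, while $\alpha_p$ is valid in all dimensions by Theorem~\ref{thm:known}.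
\end{proof}

\section{Lower bounds from the sharp Young inequality}\label{sec:young}

By \eqref{eq:norm}, a lower bound for the entropy of a sum is an upper bound for the $L^p$ norm of a convolution. The tool is Young's inequality with its best constant. For $q>1$ let $C_q>0$ be given by $C_q^2=q^{1/q}/(q')^{1/q'}$. A \emph{Gaussian function} is a function equal almost everywhere to $a\exp(-\langle T(x-b),x-b\rangle)$ with $a>0$, $b\in\mathbb{R}^d$ and $T$ positive definite.

\begin{theorem}[sharp Young inequality; \cite{Be,BL}, equality cases \cite{BL,Ba}]\label{thm:young}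
Let $1<p_1,\dots,p_n,r<\infty$ with $\sum_{i=1}^n\frac1{p_i}=n-1+\frac1r$, and let $f_i\in L^{p_i}(\mathbb{R}^d)$. Then
\[
\|f_1*\dots*f_n\|_r\le\Bigl(C_r^{-1}\prod_iC_{p_i}\Bigr)^d\prod_i\|f_i\|_{p_i}.
\]
For $n=2$ and nonzero nonnegative functions, equality forces $f_1$ and $f_2$ to be Gaussian functions.
\end{theorem}

The condition on the exponents says $\sum_i1/p_i'=1/r'$. In this form one sees how the case of $n$ functions follows from $n=2$, and that for probability densities $f_i$ equality forces $f_n$ to be Gaussian for every $n\ge2$. Define $s$ by $1/s'=\sum_{i<n}1/p_i'$; this number lies in $(0,1/r')\subset(0,1)$, so $1<s<\infty$. With $g_0=f_1*\dots*f_{n-1}$, the case $n=2$ and then induction give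
\[
\|g_0*f_n\|_r\le\Bigl(\frac{C_sC_{p_n}}{C_r}\Bigr)^d\|g_0\|_s\|f_n\|_{p_n}\le\Bigl(\frac{C_sC_{p_n}}{C_r}\Bigr)^d\Bigl(C_s^{-1}\prod_{i<n}C_{p_i}\Bigr)^d\prod_i\|f_i\|_{p_i},
\]
and $C_s$ cancels. Equality at the ends forces equality in the first step, where $g_0$ and $f_n$ are densities, so $f_n$ is Gaussian.

We must take $r=p$. Then $1/p_i'<1/m$, that is, $p_i<p$: Young's inequality bounds $h_p$ of the sum by entropies of the summands of \emph{lower} order. Monotonicity in the order brings us back to $h_p$.

\begin{lemma}\label{lem:mono}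
Let $1<q<p$ and let $X$ have density $f\in L^p$. Then $f\in L^q$ and $h_q(X)\ge h_p(X)$. Equality forces $f$ to be almost everywhere constant on $\{f>0\}$.
\end{lemma}

\begin{proof}
Since $f^q\le f+f^p$ pointwise, $f\in L^q$. Put $W=f(X)$, so that $\int f^q=\mathbb{E}\,W^{q-1}$ and $h_q(X)=-\frac1{q-1}\log\mathbb{E}\,W^{q-1}$. Jensen's inequality for the strictly convex function $x\mapsto x^{(p-1)/(q-1)}$ gives $(\mathbb{E}\,W^{q-1})^{(p-1)/(q-1)}\le\mathbb{E}\,W^{p-1}$, which is $h_q(X)\ge h_p(X)$. Equality holds only if $W$ is almost surely equal to a constant $w$. Then $\int_{\{f\ne w\}}f=0$, so $f\in\{0,w\}$ almost everywhere.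
\end{proof}

The admissible exponents are parametrized by the weights $\lambda_i=m/p_i'$, which are positive and sum to $1$.

\begin{proposition}\label{prop:lower}
Let $X_1,\dots,X_n$ be independent in $\mathbb{R}^d$ with finite $h_p(X_i)$, and let $S=X_1+\dots+X_n$. For every $\lambda$ in the open simplex (all $\lambda_i>0$),
\begin{equation}\label{eq:lower}
\log N_p(S)>\sum_i\lambda_i\log N_p(X_i)+F(\lambda).
\end{equation}
\end{proposition}

\begin{proof}
Define $p_i$ by $p_i'=m/\lambda_i$. Since $0<\lambda_i<1$, we have $m<p_i'<\infty$, so $1<p_i<p$, and $\sum_i1/p_i'=1/m$. The density $f_i$ of $X_i$ lies in $L^p$ because $h_p(X_i)$ is finite, hence in $L^{p_i}$. By \eqref{eq:norm} for the order $p_i$, $-m\log\|f_i\|_{p_i}=\frac m{p_i'}h_{p_i}(X_i)=\lambda_ih_{p_i}(X_i)$. With $C=C_p^{-1}\prod_iC_{p_i}$, Theorem~\ref{thm:young} for $r=p$ and Lemma~\ref{lem:mono} give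
\begin{equation}\label{eq:chain}
h_p(S)\ge-md\log C+\sum_i\lambda_ih_{p_i}(X_i)\ge-md\log C+\sum_i\lambda_ih_p(X_i).
\end{equation}
To evaluate $C$, use $2\log C_q=\frac1q\log q-\frac1{q'}\log q'$ with $\frac1{p_i}=\frac{m-\lambda_i}m$, $\frac1{p_i'}=\frac{\lambda_i}m$, $\frac1p=\frac{m-1}m$:
\[
-2m\log C_{p_i}=(m-\lambda_i)\log\frac{m-\lambda_i}m+\lambda_i\log\frac m{\lambda_i},\qquad 2m\log C_p=-(m-1)\log\frac{m-1}m-\log m .
\]
In the sum, $\sum_i\lambda_i\log m$ cancels $-\log m$, and $-2m\log C=F(\lambda)$. Multiplying \eqref{eq:chain} by $2/d$ gives \eqref{eq:lower} with $\ge$.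

Suppose equality holds. Then both inequalities in \eqref{eq:chain} are equalities. The first makes $f_n$ a Gaussian function, which is positive almost everywhere. The second, since $\lambda_n>0$, makes $f_n$ constant on $\{f_n>0\}$, hence almost everywhere constant on $\mathbb{R}^d$. A density cannot be constant on $\mathbb{R}^d$.
\end{proof}

The equality case of Theorem~\ref{thm:young} is used only in this last paragraph, and it is the source of all strict inequalities in Theorem~\ref{thm:psi} and Corollary~\ref{cor:strict}. Strictness needs $\lambda$ in the open simplex: for a vertex of the simplex the exponents degenerate to $p$ and $1$, and the argument does not apply.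

\section{Upper bounds for $n$ balls}\label{sec:balls}

Fix $a_1,\dots,a_n>0$ and, for admissible $R$, put
\[
G(R)=\log\sum_{i,j}R_{ij}\sqrt{a_ia_j}-m\log\det R,
\]
so that $\log\Psi_p(a_1,\dots,a_n)=\inf_RG(R)$. For $n=2$, $a_1=a_2=1$ and $R_{12}=-u$ we have $G(R)=2\psi(u)$. In general $R$ prescribes the cosines of the angles between the $n$ vectors, the first term of $G$ measures the volume of the ball that contains the sum, and $\det R$ takes the place of $1-u^2$.

For two vectors we knew the law of the angle. For $n$ vectors we avoid the joint law of all the angles. Since $(X_1,\dots,X_n)$ is uniform on a product of balls, a probability is a volume, and we need only a \emph{lower} bound for the volume of a set of configurations. Such a bound comes from any probability measure that charges the set and has small density on it. We use a Gaussian measure with correlation matrix $R$, under which the prescribed angles are typical.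

\begin{proposition}\label{prop:upper}
For each $d$ let $X_1,\dots,X_n$ be independent, $X_i$ uniform on a ball of volume $a_i^{d/2}$ in $\mathbb{R}^d$, and let $S=X_1+\dots+X_n$. Then $\limsup_{d\to\infty}\log N_p(S)\le G(R)$ for every admissible $R$.
\end{proposition}

\begin{proof}
By translation invariance we may assume that the balls $B_i$ are centered; let $\rho_i$ be their radii. The unit ball has volume $|B|=\pi^{d/2}/\Gamma(\frac d2+1)$, and Stirling's formula $\log\Gamma(x+1)=x\log x-x+O(\log x)$ gives
\begin{equation}\label{eq:stirling}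
d\,|B|^{2/d}\to2\pi e .
\end{equation}
As $\rho_i^d|B|=a_i^{d/2}$, it follows that $\rho_i^2/d\to a_i/(2\pi e)$.

Fix $R$ and $\varepsilon\in(0,1)$. The matrix $K$ with entries $K_{ij}=R_{ij}\sqrt{a_ia_j}$ is positive definite, $K_{ii}=a_i$, $\det K=\det R\prod_ia_i$, and $V=\sum_{i,j}K_{ij}=\mathbf 1^TK\mathbf 1>0$, where $\mathbf 1=(1,\dots,1)^T$. Let $\Sigma=\frac{1-\varepsilon}{2\pi e}K$ and let $\varphi$ be the density of $N(0,\Sigma)$ on $\mathbb{R}^n$. For $x=(x_1,\dots,x_n)\in(\mathbb{R}^d)^n$ let $z_k=((x_1)_k,\dots,(x_n)_k)\in\mathbb{R}^n$ be the vector of $k$-th coordinates, $1\le k\le d$. Let $Q$ be the law on $(\mathbb{R}^d)^n$ under which $z_1,\dots,z_d$ are independent with density $\varphi$; its density is $q(x)=\prod_k\varphi(z_k)$. Each of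
\[
|x_i|^2=\sum_k(z_k)_i^2,\qquad \Bigl|\sum_ix_i\Bigr|^2=\sum_k\langle\mathbf 1,z_k\rangle^2,\qquad -\log q(x)=\sum_k\bigl(-\log\varphi(z_k)\bigr)
\]
is a sum of $d$ independent identically distributed terms whose law does not depend on $d$. The means of the terms are $\Sigma_{ii}$, $\mathbf 1^T\Sigma\mathbf 1$ and
\[
H=\mathbb{E}\Bigl[\tfrac12\log\bigl((2\pi)^n\det\Sigma\bigr)+\tfrac12z_1^T\Sigma^{-1}z_1\Bigr]=\tfrac12\log\bigl((2\pi e)^n\det\Sigma\bigr)=\tfrac12\log\Bigl((1-\varepsilon)^n\det R\prod_ia_i\Bigr).
\]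
By the weak law of large numbers, in $Q$-probability as $d\to\infty$,
\[
\frac{|x_i|^2}d\to(1-\varepsilon)\frac{a_i}{2\pi e},\qquad \frac{|\sum_ix_i|^2}d\to(1-\varepsilon)\frac V{2\pi e},\qquad -\frac1d\log q\to H .
\]
Let $D$ be the centered ball of radius $\sqrt{dV/(2\pi e)}$ and
\[
E=\Bigl\{x:\ x_i\in B_i\ \text{for all }i,\ \ \sum_ix_i\in D,\ \ q(x)\le e^{-d(H-\varepsilon)}\Bigr\}.
\]
The factor $1-\varepsilon$ in $\Sigma$ places the first two limits strictly below $\lim\rho_i^2/d$ and $V/(2\pi e)$; without it the law of large numbers would not decide whether $x_i\in B_i$. Hence $Q(E)\to1$, and for large $d$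
\[
\tfrac12\le Q(E)=\int_Eq\le|E|\,e^{-d(H-\varepsilon)} .
\]
The vector $(X_1,\dots,X_n)$ is uniform on $B_1\times\dots\times B_n\supset E$, a set of volume $\prod_ia_i^{d/2}$, and $S\in D$ when $(X_1,\dots,X_n)\in E$. Therefore
\[
P(S\in D)\ge\frac{|E|}{\prod_ia_i^{d/2}}\ge\frac12\exp\Bigl\{d\Bigl[\tfrac12\log\det R+\tfrac n2\log(1-\varepsilon)-\varepsilon\Bigr]\Bigr\}.
\]
By \eqref{eq:stirling}, $|D|^{2/d}=\frac{dV}{2\pi e}|B|^{2/d}\to V$. Lemma~\ref{lem:holder}, multiplied by $2/d$, gives
\[
\limsup_{d\to\infty}\log N_p(S)\le\log V-m\log\det R-mn\log(1-\varepsilon)+2m\varepsilon .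
\]
Let $\varepsilon\to0$.
\end{proof}

\section{The two bounds meet}\label{sec:match}

With $a_1,\dots,a_n$ still fixed, put $\Phi(\lambda)=\sum_i\lambda_i\log a_i+F(\lambda)$. Applied to balls, Propositions~\ref{prop:lower} and~\ref{prop:upper} give $\Phi(\lambda)\le G(R)$ for all $\lambda$ in the open simplex and all admissible $R$. It remains to find one pair with $\Phi(\lambda)=G(R)$.

The critical point equations tell us where to look. For $\lambda$ in the open simplex,
\begin{equation}\label{eq:grad}
\partial_i\Phi(\lambda)=\log a_i-\log\lambda_i-\log(m-\lambda_i)+\log m-2,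
\end{equation}
so $\lambda$ is critical on the simplex when $a_i/(\lambda_i(m-\lambda_i))$ does not depend on $i$. On the other side, in terms of $K_{ij}=R_{ij}\sqrt{a_ia_j}$, the function $G$ is $\log(\mathbf 1^TK\mathbf 1)-m\log\det K$ plus a constant, and its derivative in an off-diagonal entry $K_{ij}=K_{ji}$ is $2/(\mathbf 1^TK\mathbf 1)-2m(K^{-1})_{ij}$. At a critical point $K^{-1}$ is thus a diagonal matrix plus a positive multiple of $\mathbf 1\mathbf 1^T$, which suggests that $K$ is a diagonal matrix minus a matrix of rank one. The numbers $\lambda_i(m-\lambda_i)$ are the diagonal entries of a matrix of exactly this shape, $m\operatorname{diag}(\lambda)-\lambda\lambda^T$. This motivates the next lemma, whose proof is a direct computation.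

\begin{lemma}\label{lem:match}
Let $\lambda$ lie in the open simplex, let $\kappa>0$, and suppose that $a_i=\kappa\lambda_i(m-\lambda_i)$ for all $i$. Let $M=\kappa\,(m\operatorname{diag}(\lambda)-\lambda\lambda^T)$ and $R^*_{ij}=M_{ij}/\sqrt{a_ia_j}$. Then $R^*$ is admissible and $G(R^*)=\Phi(\lambda)$.
\end{lemma}

\begin{proof}
For $v\ne0$, the Cauchy--Schwarz inequality $(\sum_i\lambda_iv_i)^2\le\sum_i\lambda_iv_i^2$ gives $v^TMv\ge\kappa(m-1)\sum_i\lambda_iv_i^2>0$, because $m>1$. Also $M_{ii}=\kappa(m\lambda_i-\lambda_i^2)=a_i$. So $R^*$ is admissible. Next, $\sum_{i,j}R^*_{ij}\sqrt{a_ia_j}=\sum_{i,j}M_{ij}=\kappa(m-1)$. The formula $\det(T-vv^T)=(1-v^TT^{-1}v)\det T$, with $T=m\operatorname{diag}(\lambda)$, $v=\lambda$ and $v^TT^{-1}v=\frac1m$, gives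
\[
\det R^*=\frac{\det M}{\prod_ia_i}=\frac{\kappa^nm^n\bigl(1-\frac1m\bigr)\prod_i\lambda_i}{\kappa^n\prod_i\lambda_i(m-\lambda_i)}=\frac{m^{n-1}(m-1)}{\prod_i(m-\lambda_i)} .
\]
Therefore
\begin{equation}\label{eq:G}
G(R^*)=\log\kappa-(m-1)\log(m-1)-m(n-1)\log m+m\sum_i\log(m-\lambda_i).
\end{equation}
On the other hand, $\sum_i\lambda_i=1$ and $\sum_i(m-\lambda_i)=mn-1$ give
\begin{align*}
\sum_i\lambda_i\log a_i&=\log\kappa+\sum_i\lambda_i\log\lambda_i+\sum_i\lambda_i\log(m-\lambda_i),\\
F(\lambda)&=-\sum_i\lambda_i\log\lambda_i+\sum_i(m-\lambda_i)\log(m-\lambda_i)-(mn-1)\log m\\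
&\qquad-(m-1)\log(m-1)+(m-1)\log m .
\end{align*}
In the sum of the two lines the terms $\lambda_i\log\lambda_i$ cancel, the coefficient of $\log(m-\lambda_i)$ is $m$, and that of $\log m$ is $-(mn-1)+(m-1)=-m(n-1)$. This is \eqref{eq:G}.
\end{proof}

For $n=2$ and $a_1=a_2=1$ one may take $\lambda=(\frac12,\frac12)$ and $\kappa=\frac4{2m-1}$; then $R^*_{12}=-\frac\kappa4=-\frac1{2m-1}$, the optimal cosine of Section~\ref{sec:two}.

\begin{proof}[Proof of Theorem~\ref{thm:psi}]
Fix $a_1,\dots,a_n>0$. The function $\Phi$ is continuous on the closed simplex and attains its maximum at some $\lambda^*$. We show that $\lambda^*$ is interior. Let $\lambda$ be a boundary point, with $\lambda_i=0$ and $\lambda_j>0$, and move mass $s\in(0,\lambda_j)$ from $j$ to $i$. The term $-\lambda_i\log\lambda_i$ becomes $-s\log s$. All other terms change by $O(s)$, because $x\log x$ is smooth near $\lambda_j>0$ and $m-\lambda_k\ge m-1>0$ for all $k$. So $\Phi$ changes by $s\log\frac1s+O(s)$, which is positive for small $s$, and $\lambda$ is not a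 maximizer.

At the interior point $\lambda^*$, moving mass between two coordinates in either direction gives $\partial_i\Phi=\partial_j\Phi$ for all $i,j$. By \eqref{eq:grad} there is $\kappa>0$ with $a_i=\kappa\lambda_i^*(m-\lambda_i^*)$ for all $i$. Lemma~\ref{lem:match} provides an admissible $R^*$ with $G(R^*)=\Phi(\lambda^*)=\max\Phi$.

Let $S$ be the sum of the uniform vectors in (b). Proposition~\ref{prop:lower} at $\lambda^*$ and Proposition~\ref{prop:upper} give, for every admissible $R$,
\[
\max\Phi\le\liminf_{d\to\infty}\log N_p(S)\le\limsup_{d\to\infty}\log N_p(S)\le G(R).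
\]
At $R=R^*$ the two ends coincide. Hence $G$ attains its infimum at $R^*$ and $\log\Psi_p(a_1,\dots,a_n)=\max\Phi$, which is (c); and $\log N_p(S)$ converges to this number, which is (b). For (a), take $a_i=N_p(X_i)$, which lie in $(0,\infty)$ because the entropies are finite, and apply Proposition~\ref{prop:lower} at the interior point $\lambda^*$: $\log N_p(X_1+\dots+X_n)>\Phi(\lambda^*)=\log\Psi_p(a_1,\dots,a_n)$. The last sentence of the theorem follows from (a) and (b).
\end{proof}

The finite-dimensional inequality $\Phi(\lambda)\le G(R)$ was never verified directly: it came from comparing the two bounds on high-dimensional balls. The proof also explains how the incompatible equality cases in \eqref{eq:chain} are reconciled. For uniform vectors the second inequality is an equality, and (b) says that for balls and $\lambda=\lambda^*$ the loss in Young's inequality, though positive, is $o(d)$.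

\section{Strictness and the linear constant}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:strict}]
Inequality \eqref{eq:epi} reads $N_p(X+Y)^{\alpha/2}\ge N_p(X)^{\alpha/2}+N_p(Y)^{\alpha/2}$. Apply Theorem~\ref{thm:known} to the balls of Theorem~\ref{thm:psi}(b) with $n=2$ and let $d\to\infty$:
\[
\Psi_p(a_1,a_2)^{\alpha_p/2}\ge a_1^{\alpha_p/2}+a_2^{\alpha_p/2}\qquad\text{for all }a_1,a_2>0 .
\]
With $a_1=N_p(X)$ and $a_2=N_p(Y)$, Theorem~\ref{thm:psi}(a) gives $N_p(X+Y)^{\alpha_p/2}>\Psi_p(a_1,a_2)^{\alpha_p/2}$.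
\end{proof}

So $\alpha_p$ is optimal although equality never occurs; the exponent is forced only in the limit $d\to\infty$.

\begin{proof}[Proof of Corollary~\ref{cor:linear}]
Since $m-1=\frac1{p-1}$ and $\frac{m-1}m=\frac1p$, we have $-(m-1)\log\frac{m-1}m=\frac{\log p}{p-1}$, so
\begin{equation}\label{eq:c}
\log c_{p,n}=(mn-1)\log\Bigl(1-\frac1{mn}\Bigr)-(m-1)\log\frac{m-1}m .
\end{equation}

\emph{The constant is valid.} Let $a_i=N_p(X_i)$ and choose $\lambda_i=a_i/\sum_ja_j$ in Proposition~\ref{prop:lower}. For this choice $\sum_i\lambda_i\log a_i-\sum_i\lambda_i\log\lambda_i=\log\sum_ja_j$, so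
\[
\log\frac{N_p(S)}{\sum_ja_j}>\sum_i\omega(\lambda_i)-(m-1)\log\frac{m-1}m,\qquad \omega(x)=(m-x)\log\frac{m-x}m .
\]
On $[0,1]$ we have $\omega''(x)=1/(m-x)>0$. By convexity $\sum_i\omega(\lambda_i)\ge n\,\omega(\frac1n)=(mn-1)\log(1-\frac1{mn})$, and \eqref{eq:c} gives $N_p(S)\ge c_{p,n}\sum_ja_j$.

\emph{No larger constant is valid.} Take $a_1=\dots=a_n=1$. The point $\lambda=(\frac1n,\dots,\frac1n)$ satisfies the hypothesis of Lemma~\ref{lem:match} with $\kappa=n^2/(mn-1)$, the off-diagonal entries of $R^*$ being $-\frac1{mn-1}$. Hence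
\[
\log\Psi_p(1,\dots,1)\le G(R^*)=F(\tfrac1n,\dots,\tfrac1n)=\log n+n\,\omega(\tfrac1n)-(m-1)\log\frac{m-1}m=\log(nc_{p,n}).
\]
If $c$ is valid, then the balls of Theorem~\ref{thm:psi}(b) satisfy $N_p(S)\ge cn$ for all $d$, so $cn\le\Psi_p(1,\dots,1)\le nc_{p,n}$.

\emph{The limit.} For $x>1$ the function $(x-1)\log(1-\frac1x)$ has derivative $\log(1-\frac1x)+\frac1x<0$ and tends to $-1$ as $x\to\infty$. So $(1-\frac1x)^{x-1}$ decreases to $e^{-1}$; take $x=mn$.
\end{proof}

\begin{remark}
The proof shows that $\Psi_p(1,\dots,1)=nc_{p,n}$. For $n=2$ we have $1-\frac1{2m}=\frac{p+1}{2p}$ and $2m-1=\frac{p+1}{p-1}$, so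
\[
\log\Psi_p(1,1)=\log2+\frac{p+1}{p-1}\log\frac{p+1}{2p}+\frac1{p-1}\log p=\frac{2\log2}{\alpha_p}.
\]
This accounts for the form of $\alpha_p$: it is the exponent determined by $\Psi_p(1,1)^{\alpha_p/2}=2$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{Ba} Barthe, GAFA 8 (1998).
\bibitem{Be} Beckner, 1975.
\bibitem{BM} Bobkov and Marsiglietti, 2017.
\bibitem{BL} Brascamp and Lieb, Adv. Math. 20 (1976).
\bibitem{Li} Li, 2018.
\bibitem{slides} \emph{Forward and reverse entropy power inequalities}, \texttt{https://www.mimuw.edu.pl/\textasciitilde radamcz/hdp/JiangeLiSlides.pdf}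
\end{thebibliography}
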